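\title{Integers that cannot be the largest denominator of an Egyptian fraction}

\begin{abstract}
An Egyptian fraction for a positive rational number $r$ is a sum of reciprocals of distinct positive integers that equals $r$. We prove the conjecture that the number of integers $n\le x$ that cannot be the largest denominator of an Egyptian fraction for $1$ is asymptotic to $x\log\log x/\log x$. More precisely, for every fixed $r$ the corresponding count is $\frac{x}{\log x}\bigl(\log\log x+\log\log\log x+O_r(\log\log\log\log x)\bigr)$. The main step shows that every residue class modulo a large prime $p$ is a sum of inverses of distinct positive integers not exceeding $\log p\cdot\log\log p\cdot(\log\log\log p)^5$.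
\end{abstract}

\section{Introduction}

Let $r$ be a positive rational number. An \emph{Egyptian fraction} for $r$ is a sum of reciprocals of distinct positive integers that equals $r$; for example, $1=\frac12+\frac13+\frac16$. Call a positive integer $n$ \emph{$r$-possible} if some Egyptian fraction for $r$ has largest denominator $n$, and \emph{$r$-impossible} otherwise. Let $I_r(x)$ be the number of $r$-impossible integers $n\le x$. For $r=1$ we omit the prefix. How many integers are impossible?

A large prime factor is an obstruction. Suppose that $n=3p$ is possible, with $p>3$ prime. The denominators divisible by $p$ are among $p$, $2p$, $3p$, and $3p$ occurs, so the corresponding terms add up to $\frac1p$ times one of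
\[
\frac13,\qquad 1+\frac13=\frac43,\qquad \frac12+\frac13=\frac56,\qquad 1+\frac12+\frac13=\frac{11}6 .
\]
The remaining terms and the total $1$ have denominators prime to $p$, so $p$ must divide one of the numerators $1,4,5,11$. Hence $p=5$ or $p=11$, and both cases occur:
\[
1=\frac12+\frac13+\frac1{10}+\frac1{15},\qquad 1=\frac12+\frac13+\frac1{11}+\frac1{22}+\frac1{33}.
\]
The same argument shows that no prime is possible, and that $2p$ with $p>2$ is possible only for $p=3$ (the fractions to inspect are $\frac12$ and $\frac32$). The two identities also display the construction used in this paper. First choose multiples of $p$, including $n$, whose reciprocals add up to a fraction with no $p$ in its denominator: $\frac1{10}+\frac1{15}=\frac16=\frac1{11}+\frac1{22}+\frac1{33}$. Then expand the remainder $\frac56$, whose denominator has only small prime factors, using other denominators below $n$.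

For $n=mp$ with $p>\sqrt n$ the fractions to inspect are the sums $\sum_{k\in K}1/k$ with $m\in K\subset\{1,\dots,m\}$. Their numerators are at most $e^{O(m)}$, so $mp$ is impossible when $m$ is less than a small multiple of $\log p$. In the other direction, there are $2^{m-1}$ sets $K$ and $p$ residue classes, so one would guess that some numerator is divisible by $p$ once $m$ is somewhat larger than $\log p/\log 2$. The integers $n=mp\le x$ with $m\le M$ number about $\sum_{m\le M}\pi(x/m)\approx x\log M/\log x$, and for $M$ of order $\log x$ this is $x\log\log x/\log x$.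

It is known that $I_1(x)\gtrsim x\log\log x/\log x$ and, by a result of Martin (2000), that $I_1(x)\ll x\log\log x/\log x$. The conjecture posed in \cite{slides} is that $I_1(x)\sim x\log\log x/\log x$. We prove it.

\begin{theorem}\label{thm:main}
As $x\to\infty$,
\[
I_1(x)\sim\frac{x\log\log x}{\log x}.
\]
\end{theorem}

The method gives a second term and works for every $r$. Write $\log_1=\log$ and $\log_{j+1}=\log\circ\log_j$.

\begin{theorem}\label{thm:second}
For every fixed rational $r>0$,
\[
I_r(x)=\frac{x}{\log x}\bigl(\log_2x+\log_3x+O_r(\log_4x)\bigr).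
\]
\end{theorem}

In particular $I_1(x)-x\log_2x/\log x\sim x\log_3x/\log x$, which determines the true size of the error term in Theorem~\ref{thm:main}. The counts rest on a description of the impossible integers. Put
\[
Y(t)=\log t\cdot\log_2t\cdot(\log_3t)^5 ,
\]
and let ``prime power'' mean $q^a$ with $q$ prime and $a\ge1$.

\begin{theorem}\label{thm:structure}
Fix a rational $r>0$. There are $n_0=n_0(r)$ and an absolute constant $c>0$ such that the following hold.
\begin{enumerate}
\item[(1)] If $n\ge n_0$ and every prime power dividing $n$ is at most $\sqrt n$, then $n$ is $r$-possible.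
\item[(2)] If $n=mp\ge n_0$ with $p>\sqrt n$ prime and $m>Y(p)$, then $n$ is $r$-possible.
\item[(3)] Conversely, let $x$ be large and $M_1=c\log x\log_2x/\log_3x$. All but $O(x^{1/4})$ of the integers $n=mp\le x$ with $m\le M_1$ and $p>\sqrt x$ prime are $r$-impossible.
\end{enumerate}
\end{theorem}

The count depends on the threshold for $m$ only through its logarithm. Theorem~\ref{thm:main} therefore needs part (2) with a threshold $(\log p)^{1+o(1)}$; a threshold $(\log p)^2$ would give an upper bound twice too large. The guess $\log p/\log2$ would lead to $\log_2x+O(1)$ in Theorem~\ref{thm:second}, and this misses a term. The reason is that many sets $K$ share the same sum, as in $\frac12=\frac13+\frac16$: there are only $\exp(O(m\log_2m/\log m))$ distinct sums, which raises the threshold to $\log p\log_2p$ up to powers of $\log_3p$. The ratio $Y(x)/M_1=(\log_3x)^6/c$ of the two thresholds in Theorem~\ref{thm:structure} accounts for the error term $O_r(\log_4x)$.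

Section~\ref{sec:obstruction} treats the obstruction and the first lower bound. Section~\ref{sec:completion} expands remainders whose denominators have small prime powers, and Section~\ref{sec:cover}, the core of the paper, removes a large prime from the denominator. Section~\ref{sec:upper} combines them to prove Theorem~\ref{thm:main}, and Section~\ref{sec:values} counts distinct sums and proves Theorem~\ref{thm:second}.

\section{Notation and facts about primes}\label{sec:facts}

The letters $p,q,\ell,u$ denote primes. For a finite set $K$ of positive integers let $R(K)=\sum_{k\in K}1/k$; if $K\subset\{1,\dots,m\}$, then $R(K)\le1+\log m$. The denominator of a rational number is that of its reduced form. We write $v_q$ for the $q$-adic valuation and $q^a\,\|\,b$ if $v_q(b)=a\ge1$. A rational number is \emph{$q$-integral} if $q$ does not divide its denominator. Sums and products of $q$-integral numbers are $q$-integral, and a $q$-integral number $y$ has a residue modulo $Q=q^a$: there is an integer $N\in[0,Q-1]$ such that $(y-N)/Q$ is $q$-integral. Implied constants are absolute unless a subscript says otherwise.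

We use the prime number theorem and the estimates of Chebyshev and Mertens in the following forms. For large $t$,
\begin{equation}\label{eq:primes}
\pi(t)=\frac t{\log t}\Bigl(1+O\Bigl(\frac1{\log t}\Bigr)\Bigr),\qquad \pi(2t)-\pi(t)\ge\frac t{2\log t},\qquad \prod_{q\le t}q\ge e^{t/2},
\end{equation}
and $\sum_{q\le t}1/q=\log_2t+B+O(1/\log t)$ for a constant $B$. Let $L_t=\operatorname{lcm}(1,\dots,\lfloor t\rfloor)$. There is an absolute constant $c_1$ with $L_t\le e^{c_1t}$ for all $t\ge1$, and with $c_2=c_1+1$ we have
\begin{equation}\label{eq:lcm}
mL_m\le e^{c_2m}\qquad(m\ge1).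
\end{equation}
Three consequences are used repeatedly. First, uniformly for $2\le M\le\log^2x$,
\begin{equation}\label{eq:count}
\sum_{m\le M}\pi(x/m)=\frac x{\log x}\bigl(\log M+O(1)\bigr).
\end{equation}
Indeed, $\log(x/m)=\log x\,(1+O(\log_2x/\log x))$ for $m\le M$, so the sum equals $\frac x{\log x}\bigl(1+O(\log_2x/\log x)\bigr)\sum_{m\le M}\frac1m$, and $\sum_{m\le M}\frac1m=\log M+O(1)=O(\log_2x)$. Second, for $T\ge1$,
\begin{equation}\label{eq:higher}
\sum_{\substack{q^a>T\\ a\ge2}}\frac1{q^a}\ll T^{-1/2},
\end{equation}
because at most $\sqrt t+t^{1/3}\log t/\log2\ll\sqrt t$ prime powers with $a\ge2$ lie below $t$, so the range $(2^jT,2^{j+1}T]$ contributes $O((2^jT)^{-1/2})$. Third,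
\begin{equation}\label{eq:sumprod}
\text{powers of distinct primes that all divide $N$ have sum at most $N$,}
\end{equation}
because their product divides $N$, and $a+b\le ab$ for $a,b\ge2$.

\section{The obstruction at a large prime}\label{sec:obstruction}

\begin{lemma}\label{lem:obstruction}
Let $n=mp$, where the prime $p$ does not divide the denominator of $r$. If $n$ is $r$-possible, then there is a set $K\subset\{1,\dots,m\}$ with $m\in K$ and $v_p(R(K))\ge1$. In particular, for every integer $M\ge m$, the prime $p$ divides the positive integer $L_MR(K)\le e^{c_2M}$.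
\end{lemma}

\begin{proof}
In an Egyptian fraction for $r$ with largest denominator $mp$, the denominators divisible by $p$ are the numbers $kp$ with $k$ in some set $K\subset\{1,\dots,m\}$ containing $m$. The other terms and $r$ are $p$-integral, hence so is $R(K)/p$. Finally, $L_MR(K)$ is a positive integer with $v_p\ge1$, and it is at most $ML_M\le e^{c_2M}$ by \eqref{eq:lcm}.
\end{proof}

\begin{proposition}\label{prop:lower}
For $x$ large in terms of $r$ we have $I_r(x)\ge\frac x{\log x}\bigl(\log_2x+O(1)\bigr)$.
\end{proposition}

\begin{proof}
Let $\sqrt x$ exceed the denominator of $r$, and let $n=mp\le x$ with $p>\sqrt x$ and $m\le\log x/(2c_2)$. If $n$ were $r$-possible, Lemma~\ref{lem:obstruction} would give $p\le e^{c_2m}\le\sqrt x$. So $n$ is $r$-impossible. An integer $n\le x$ has at most one prime factor exceeding $\sqrt x$, so distinct pairs $(m,p)$ give distinct $n$. By \eqref{eq:count},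
\[
I_r(x)\ge\sum_{m\le\log x/(2c_2)}\bigl(\pi(x/m)-\pi(\sqrt x)\bigr)=\frac x{\log x}\bigl(\log_2x+O(1)\bigr),
\]
since the terms $\pi(\sqrt x)$ contribute $O(\sqrt x\log x)$.
\end{proof}

\section{Completing a sum with powers of two}\label{sec:completion}

Suppose that some denominators, with largest element $n$, have been chosen and that a remainder $\rho$ is left. We must write $\rho$ as a sum of reciprocals of unused integers below $n$. We remove the odd primes from the denominator of $\rho$ one at a time. To remove a prime power $Q=q^a$ we use only denominators $2^iQ$. They disturb no odd prime other than $q$; binary expansion lets them reach every residue modulo $Q$; and if $2^iQ$ is taken as large as $n$ allows, the amount subtracted is small. What remains is a dyadic rational, which binary expansion finishes.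

\begin{lemma}\label{lem:completion}
Let $E$ be a finite set of positive integers with largest element $n\ge2$, and suppose that $\rho=r-R(E)$ satisfies $0<\rho<1$. Write the denominator of $\rho$ as $b=2^{c_0}Q_1\cdots Q_s$, where $s\ge0$ and $Q_1,\dots,Q_s$ are powers of distinct odd primes $q_1,\dots,q_s$. Assume that
\begin{enumerate}
\item[(i)] $Q_t^2\le n$ for $1\le t\le s$;
\item[(ii)] $2^{c_0}<n$;
\item[(iii)] $\rho>\frac2n(Q_1+\dots+Q_s)$;
\item[(iv)] no element of $E$ smaller than $n$ has the form $2^i$ or $2^iQ_t$ with $i\ge0$.
\end{enumerate}
Then $n$ is $r$-possible.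
\end{lemma}

\begin{proof}
We treat $Q_1,\dots,Q_s$ in turn. Let $Q=Q_t$ and $q=q_t$, and let $\rho^*$ be the current remainder. The fractions subtracted at earlier stages have denominators $2^iQ_{t'}$ with $t'\ne t$, so they are $q$-integral and $Q\rho^*$ is $q$-integral. By (i) and $Q\ge3$ we have $Q<n$; let $j\ge0$ be maximal with $2^jQ<n$. Then
\[
2^{j+1}\ge n/Q\ge Q ,
\]
again by (i). Let $N\in[0,Q-1]$ be the residue of $2^jQ\rho^*$ modulo $Q$. Then $(2^jQ\rho^*-N)/Q$ is $q$-integral, and hence so is $\rho^*-N/(2^jQ)$. Since $N<Q\le2^{j+1}$, we can write $N=\sum_{l=0}^j\varepsilon_l2^l$ with $\varepsilon_l\in\{0,1\}$, and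
\[
\frac N{2^jQ}=\sum_{l=0}^j\frac{\varepsilon_l}{2^{j-l}Q}
\]
is a sum of reciprocals of distinct integers $2^iQ<n$. Subtract it from $\rho^*$. The amount subtracted is less than $2^{-j}\le2Q/n$, and it is integral at every prime other than $2$ and $q$.

After $s$ stages the remainder $\rho'$ satisfies $0<\rho'\le\rho<1$ by (iii), and its denominator is a power $2^{c'}$. Here $c'$ is at most the maximum of $c_0$ and the exponents $j$ that were used, so $2^{c'}<n$ by (ii). The binary expansion of $\rho'$ writes it as a sum of distinct fractions $1/2^i$ with $1\le i\le c'$. The new denominators $2^iQ_t$ and $2^i$ are distinct by unique factorization, they are smaller than $n$, and they are not in $E$ by (iv). Together with $E$ they form an Egyptian fraction for $r$ with largest denominator $n$.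
\end{proof}

\begin{example}
Let $r=1$ and $E=\{60\}$, so that $\rho=\frac{59}{60}$. For $Q=3$ we have $2^jQ=48$ and $48\rho=\frac{236}5\equiv1\pmod3$; subtracting $\frac1{48}$ leaves $\frac{77}{80}$. For $Q=5$ we have $2^jQ=40$ and $40\cdot\frac{77}{80}=\frac{77}2\equiv1\pmod5$; subtracting $\frac1{40}$ leaves $\frac{15}{16}$. Thus
\[
1=\frac12+\frac14+\frac18+\frac1{16}+\frac1{40}+\frac1{48}+\frac1{60}.
\]
Hypothesis (i) cannot be dropped. For $r=1$ and $E=\{3p\}$ with $p>11$, hypotheses (ii) and (iv) hold, and (iii) reads $1-\frac1{3p}>\frac23+\frac2p$, which is true; yet $3p$ is impossible.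
\end{example}

The lemma needs $\rho<1$, because the last step has only the fractions $1/2^i$ at its disposal. For $r>1$ we first absorb the bulk of $r$ by a fixed set $F$ of denominators that cannot violate (iv). If $r\le1$, let $F=\emptyset$. If $r>1$, let $F=\{15,30,\dots,15J\}$, where $J$ is minimal with $R(F)>r-1$; such a $J$ exists because the harmonic series diverges, and minimality gives $R(F)\le r-1+\frac1{15}$. In both cases
\[
\alpha:=r-R(F)\in(0,1],
\]
and every element of $F$ has two distinct odd prime factors, so it is not of the form $2^i$ or $2^iQ$ with $Q$ a prime power. Let $\beta$ be the least common multiple of the elements of $F$ and the denominator of $r$, so that the denominator of $\alpha$ divides $\beta$. The quantities $F,\alpha,\beta$ depend only on $r$; for $r=1$ we have $F=\emptyset$ and $\alpha=\beta=1$.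

\begin{proof}[Proof of Theorem~\ref{thm:structure}(1)]
Let $n>\beta^2$ and $E=F\cup\{n\}$. The elements of $F$ divide $\beta$, so $n$ is the largest element of $E$, and $\rho=\alpha-\frac1n<1$. The denominator $b$ of $\rho$ divides $\operatorname{lcm}(n,\beta)$, so every prime power $q^a\,\|\,b$ divides $n$ or $\beta$, and in either case $q^a\le\sqrt n$. This gives (i) and (ii). At most $\log n/\log2$ of the $Q_t$ divide $n$, and those that divide $\beta$ have sum at most $\beta$ by \eqref{eq:sumprod}. Therefore
\[
\frac2n\sum_tQ_t\le\frac2n\Bigl(\sqrt n\,\frac{\log n}{\log2}+\beta\Bigr)\to0 ,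
\]
while $\rho\to\alpha>0$; so $\rho>0$ and (iii) hold for large $n$. The elements of $E$ below $n$ are those of $F$, so (iv) holds. Lemma~\ref{lem:completion} applies.
\end{proof}

\section{Inverses of small integers cover all residues}\label{sec:cover}

If $n=mp$ with $p>\sqrt n$, then (i) fails at $p$, and by Lemma~\ref{lem:obstruction} the prime $p$ can be removed only by a set $K\subset\{1,\dots,m\}$ with $R(K)\equiv0\pmod p$. Since $m$ must belong to $K$, we need the remaining elements to represent the residue of $-1/m$. The following result provides this for every $m>Y(p)$ at once. Bars denote inverses modulo $p$.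

\begin{proposition}\label{prop:cover}
There is $p_0$ such that for every prime $p\ge p_0$ there is a set $S$ of positive integers prime to $p$, with $\max S\le Y(p)$, such that every residue class modulo $p$ equals $\sum_{k\in K}\bar k$ for some $K\subset S$.
\end{proposition}

Throughout this section $p$ is an odd prime, $\|t\|$ is the distance from $t$ to the nearest integer, and $e(t)=e^{2\pi it}$. For a residue class $s$ modulo $p$, let $[s]$ be its representative with $|[s]|<p/2$, so that $\|s/p\|=|[s]|/p$. Two congruent integers of absolute value less than $p/2$ are equal.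

\subsection*{A Fourier criterion}

Counting subsets with a prescribed sum by additive characters reduces the proposition to showing that, for each $h\not\equiv0$, enough of the residues $h\bar k$ are far from $0$.

\begin{lemma}\label{lem:fourier}
Let $S$ be a finite set of integers prime to $p$ such that
\begin{equation}\label{eq:energy}
\sum_{k\in S}\Bigl\|\frac{h\bar k}p\Bigr\|^2\ge\log p\qquad\text{for every }h\not\equiv0\pmod p .
\end{equation}
Then every residue class modulo $p$ equals $\sum_{k\in K}\bar k$ for some $K\subset S$.
\end{lemma}

\begin{proof}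
The average $\frac1p\sum_{h\bmod p}e(hy/p)$ is $1$ if $p\mid y$ and $0$ otherwise. Hence the number of sets $K\subset S$ with $\sum_{k\in K}\bar k\equiv s$ is
\[
\frac1p\sum_{h\bmod p}e\Bigl(-\frac{hs}p\Bigr)\prod_{k\in S}\Bigl(1+e\Bigl(\frac{h\bar k}p\Bigr)\Bigr).
\]
On $[0,\pi/2)$ we have $(\log\cos y)'=-\tan y\le-y$, so $\cos y\le e^{-y^2/2}$, and therefore $|1+e(t)|=2\cos(\pi\|t\|)\le2\exp(-\frac{\pi^2}2\|t\|^2)$. By \eqref{eq:energy} each of the $p-1$ terms with $h\not\equiv0$ has modulus at most $2^{|S|}p^{-\pi^2/2}<2^{|S|}/p$. Their total is less than the term $2^{|S|}$ from $h\equiv0$, so the count is positive.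
\end{proof}

\subsection*{Small residues force divisibility}

No equidistribution of the residues $h\bar k$ is needed. The only input is that division by $d$ modulo $p$ produces a small residue only when it is an exact division of integers. For example, modulo $101$ we have $[12\cdot\bar3]=4$, whereas $[12\cdot\bar5]=-38$.

\begin{lemma}\label{lem:small}
Let $s$ be a residue class modulo $p$.
\begin{enumerate}
\item[(a)] If $d$ is a positive integer prime to $p$ and $\|s\bar d/p\|<\frac1{2d}$, then $d\mid[s]$.
\item[(b)] Let $2\le U<p$, and let $\Pi$ be the product of the primes $u\le U$. If $\|s\bar u/p\|<\frac1{2U}$ for every prime $u\le U$, then $\|s\bar\Pi/p\|<\frac1{2\Pi}$.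
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integer $d\,[s\bar d]$ is congruent to $s$ and has absolute value less than $p/2$, so it equals $[s]$.

(b) By (a), every prime $u\le U$ divides $[s]$, so $\Pi\mid[s]$. The integer $[s]/\Pi$ is congruent to $s\bar\Pi$ and has absolute value less than $p/(2\Pi)$.
\end{proof}

Part (b) is an amplifier: by \eqref{eq:primes}, smallness at the scale $1/U$ for all $u$ turns into smallness at the scale $e^{-U/2}$.

\subsection*{One and two layers of primes}

Fix $h\not\equiv0$. As a first attempt let $S$ be the set $\mathcal Q$ of primes in $(z,2z]$. At most $\log p/\log z$ of them divide the nonzero integer $[h]$, and by Lemma~\ref{lem:small}(a) each of the others has $\|h\bar q/p\|\ge\frac1{4z}$. So almost every $q$ contributes, but the guaranteed total is of order $\frac z{\log z}\cdot z^{-2}$, which tends to $0$. The scale $1/z$ is too fine, and the amplifier repairs this.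

Take $z=\log p\,(\log_2p)^4$ and $U=2\log(2z)$, so that $\Pi\ge e^{U/2}=2z$ for large $p$, and let $S$ consist of the products $qu$ with $q\in\mathcal Q$ and $u\le U$ prime. These products are distinct, because $U<z$. Call $q$ \emph{bad} if $\|h\bar q\bar u/p\|<\frac1{2U}$ for all $u$, and put $h'=h\bar\Pi$. For bad $q$, part (b) with $s=h\bar q$ gives $\|h'\bar q/p\|<\frac1{2\Pi}\le\frac1{2q}$, and part (a) gives $q\mid[h']$. So at most $\log p/\log z\le\frac z{4\log z}$ primes are bad, while $|\mathcal Q|\ge\frac z{2\log z}$. Each of the other primes contributes at least $\frac1{4U^2}$, and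
\[
\sum_{k\in S}\Bigl\|\frac{h\bar k}p\Bigr\|^2\ge\frac z{4\log z}\cdot\frac1{4U^2}\sim\frac{\log p\log_2p}{64}.
\]
Thus \eqref{eq:energy} holds for large $p$, with $\max S\le2zU\sim4\log p\,(\log_2p)^5$. This bound is $(\log p)^{1+o(1)}$; used in place of $Y(p)$ in Section~\ref{sec:upper}, it would already prove Theorem~\ref{thm:main}.

For the term $\log_3x$ in Theorem~\ref{thm:second} we can afford only one factor $\log_2p$, and the two-layer argument loses several: $U^2$ from the scale, $\log z$ from the density of the primes $q$, and $U$ from the size of $qu$. We therefore insert a middle layer of primes $\ell$ of size $D\approx\log z$. These take over the task of dividing by a number larger than $2z$, so the amplifier only has to reach the scale $1/D$, and $U$ shrinks to the order $\log_3p$. We also call $q$ bad as soon as three quarters of the $\ell$ fail. A prime $q$ that is not bad then contributes about $D/\log D$ terms rather than one, which cancels the loss $\log z$. The price is that the set of failing $\ell$ depends on $q$, so there is no common product to divide by. Two sets that each contain three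 quarters of the $\ell$ share half of them, however, and so we can compare bad primes in pairs.

\subsection*{Three layers}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
Let $p$ be large and put
\[
z=\log p\,(\log_3p)^{7/2},\qquad D=8\log z,\qquad U=4\log D .
\]
Then $\log z\sim\log_2p$, $\log D\sim\log_3p$, and $U<D<2D<z<2z<p$. Let $\mathcal Q$, $\mathcal L$, $\mathcal U$ be the sets of primes in $(z,2z]$, $(D,2D]$, $[2,U]$, and let
\[
S=\{q\ell u:\ q\in\mathcal Q,\ \ell\in\mathcal L,\ u\in\mathcal U\}.
\]
The three ranges are disjoint, so distinct triples give distinct products, all prime to $p$. Moreover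
\[
\max S\le4zDU=128\,z\log z\log D\sim128\log p\,\log_2p\,(\log_3p)^{9/2},
\]
which is at most $Y(p)$ for large $p$. By \eqref{eq:primes},
\[
|\mathcal Q|\ge\frac z{2\log z},\qquad|\mathcal L|\ge\frac D{2\log D},\qquad\Pi=\prod_{u\in\mathcal U}u\ge e^{U/2}=D^2\ge2D .
\]
Fix $h\not\equiv0$ and put $h'=h\bar\Pi$. Say that the pair $(q,\ell)$ \emph{fails} if $\|h\bar q\bar\ell\bar u/p\|<\frac1{2U}$ for all $u\in\mathcal U$. Let $\mathcal L_q$ be the set of $\ell\in\mathcal L$ such that $(q,\ell)$ fails, and call $q$ \emph{bad} if $|\mathcal L_q|\ge\frac34|\mathcal L|$. Put $t_q=[h'\bar q]$, a nonzero integer with $|t_q|<p/2$.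

\emph{Step 1: every $\ell\in\mathcal L_q$ divides $t_q$.} Lemma~\ref{lem:small}(b) with $s=h\bar q\bar\ell$ gives $\|h'\bar q\bar\ell/p\|<\frac1{2\Pi}\le\frac1{4D}\le\frac1{2\ell}$, and Lemma~\ref{lem:small}(a) with $s=h'\bar q$ and $d=\ell$ gives $\ell\mid t_q$.

\emph{Step 2: the integer $qt_q$ is the same for all bad $q$.} Let $q$ and $q'$ be bad. Then $|\mathcal L_q\cap\mathcal L_{q'}|\ge(\frac34+\frac34-1)|\mathcal L|\ge\frac D{4\log D}$, so the product $G$ of the primes in $\mathcal L_q\cap\mathcal L_{q'}$ satisfies
\[
G\ge D^{D/(4\log D)}=e^{D/4}=z^2\ge2z .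
\]
By Step 1, $G$ divides both $t_q$ and $t_{q'}$. We have $qt_q\equiv h'\equiv q't_{q'}$ and $p\nmid G$, so the integers $qt_q/G$ and $q't_{q'}/G$ are congruent modulo $p$. Each has absolute value less than $2z\cdot\frac p2/G\le\frac p2$. Hence they are equal, and $qt_q=q't_{q'}$.

\emph{Step 3: at most $\frac z{4\log z}$ primes are bad.} Suppose that $\nu\ge1$ primes are bad, and let $H$ be the common value from Step 2. Then $H\ne0$, $|H|<2z\cdot\frac p2=zp$, and every bad prime divides $H$. So $z^\nu<zp$, that is, $\nu<1+\frac{\log p}{\log z}$. This is at most $\frac z{4\log z}$ for large $p$, because $z/\log p\to\infty$.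

\emph{Step 4: the bound \eqref{eq:energy}.} At least $\frac z{2\log z}-\frac z{4\log z}=\frac z{4\log z}$ primes $q$ are not bad. For each of them more than $\frac14|\mathcal L|\ge\frac D{8\log D}$ pairs $(q,\ell)$ do not fail, and each such pair has some $u$ with $\|h\bar q\bar\ell\bar u/p\|\ge\frac1{2U}$. Therefore
\[
\sum_{k\in S}\Bigl\|\frac{h\bar k}p\Bigr\|^2\ge\frac z{4\log z}\cdot\frac{8\log z}{8\log D}\cdot\frac1{64\log^2D}=\frac z{256\log^3D}\sim\frac{\log p\,(\log_3p)^{1/2}}{256},
\]
and this exceeds $\log p$ for large $p$. All conditions on the size of $p$ were independent of $h$, so Lemma~\ref{lem:fourier} completes the proof.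
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(2)]
Let $n=mp$ with $p>\sqrt n$ and $m>Y(p)$. Then $m<\sqrt n<p$, and for large $n$ we have $p\ge p_0$ and $\beta\le\sqrt n<p$. Take $S$ from Proposition~\ref{prop:cover}. The hypothesis $m>Y(p)$ gives $S\subset[1,m-1]$, so the multiples $kp$ with $k\in S$ lie below $n$. Since $p\nmid m$, there is $K\subset S$ with $\sum_{k\in K}\bar k\equiv-\bar m\pmod p$. Put
\[
E=F\cup\{mp\}\cup\{kp:k\in K\},\qquad \rho=r-R(E)=\alpha-\frac1p\Bigl(\frac1m+R(K)\Bigr).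
\]
The elements of $F$ are at most $\beta<p$, so the union is disjoint and $\max E=n$; also $\rho<\alpha\le1$. By the choice of $K$ the number $\frac1p(\frac1m+R(K))$ is $p$-integral, and so is $\alpha$. The denominator $b$ of $\rho$ is therefore prime to $p$, and it divides the least common multiple of $\beta$, $pm$ and the numbers $pk$. Hence every prime power $q^a\,\|\,b$ divides $\beta$, or $m$, or some $k\in S$. We check the hypotheses of Lemma~\ref{lem:completion}.

(i), (ii): every $q^a\,\|\,b$, with $q$ odd or $q=2$, satisfies $q^a\le\max(\beta,m)\le\sqrt n$.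

(iii): by \eqref{eq:sumprod}, the $Q_t$ that divide $m$ have sum at most $m$, and those that divide $\beta$ have sum at most $\beta$. Those that divide an element of $S$ are distinct integers in $[1,Y(p)]$, so their sum is at most $Y(p)^2$. Since $n=mp\ge p$,
\[
\frac2n\sum_tQ_t\le\frac2p+\frac{2Y(p)^2+2\beta}p ,\qquad \rho\ge\alpha-\frac{1+\log p}p .
\]
As $n\to\infty$ we have $p\to\infty$, the first bound tends to $0$ and the second to $\alpha>0$. So $\rho>0$ and (iii) hold for large $n$.

(iv): the elements of $F$ have two distinct odd prime factors. The numbers $kp$ are divisible by the odd prime $p$, and $2^i$ and $2^iQ_t$ are not, since $p\nmid b$.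

Thus $n$ is $r$-possible.
\end{proof}

\begin{proposition}\label{prop:upper}
We have $I_r(x)\le\frac x{\log x}\bigl(\log_2x+\log_3x+5\log_4x+O_r(1)\bigr)$.
\end{proposition}

\begin{proof}
Let $n$ be $r$-impossible with $n_0\le n\le x$. By Theorem~\ref{thm:structure}(1) there is a prime power $p^a\,\|\,n$ with $p^a>\sqrt n$.

Suppose $a\ge2$. Either $n\le\sqrt x$, or $n$ is divisible by a prime power $p^a>x^{1/4}$ with $a\ge2$. By \eqref{eq:higher} the second case occurs for at most $\sum x/p^a\ll x\cdot x^{-1/8}$ integers $n\le x$. Together these cases give $O(x^{7/8})$ integers.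

Suppose $a=1$. Then $n=mp$ with $p>\sqrt n$, and Theorem~\ref{thm:structure}(2) gives $m\le Y(p)\le Y(x)$. Since $Y(x)\le\log^2x$ for large $x$, \eqref{eq:count} applies:
\[
I_r(x)\le\sum_{m\le Y(x)}\pi(x/m)+O_r(x^{7/8})=\frac x{\log x}\bigl(\log Y(x)+O_r(1)\bigr),
\]
and $\log Y(x)=\log_2x+\log_3x+5\log_4x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:lower} and~\ref{prop:upper} with $r=1$, the quantity $I_1(x)\log x/x$ lies between $\log_2x+O(1)$ and $\log_2x+O(\log_3x)$.
\end{proof}

\section{Distinct reciprocal sums and the second term}\label{sec:values}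

Proposition~\ref{prop:lower} used only the size of the numerators of the sums $R(K)$. Once $m$ is a large multiple of $\log p$, size no longer excludes $p$. But each numerator has few prime factors above $\sqrt x$, so few primes $p$ can occur if there are few distinct sums. Let $V(m)$ be the number of distinct values of $R(K)$ as $K$ runs over the subsets of $\{1,\dots,m\}$. The trivial bound $V(m)\le2^m$ is useful only for $m\ll\log x$. It can be improved because most $k\le m$ divide one common denominator that is much smaller than $2^m$.

\begin{lemma}\label{lem:values}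
There are absolute constants $c_3$ and $m_0$ such that
\[
V(m)\le\exp\Bigl(c_3\,\frac{m\log_2m}{\log m}\Bigr)\qquad(m\ge m_0).
\]
\end{lemma}

\begin{proof}
Let $w=m/\log m$. Let $\mathcal A$ be the set of $k\le m$ divisible by some prime power exceeding $w$, and let $\mathcal B$ be the set of the remaining $k\le m$. By Mertens' estimate and \eqref{eq:higher},
\[
|\mathcal A|\le\sum_{w<q\le m}\frac mq+\sum_{\substack{q^a>w\\ a\ge2}}\frac m{q^a}\ll m\Bigl(\log\frac{\log m}{\log w}+\frac1{\log m}\Bigr)+\frac m{\sqrt w}.
\]
Here $\log\frac{\log m}{\log w}=-\log\bigl(1-\frac{\log_2m}{\log m}\bigr)\ll\frac{\log_2m}{\log m}$ and $m/\sqrt w=\sqrt{m\log m}$, so $|\mathcal A|\ll m\log_2m/\log m$.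

If $k\in\mathcal B$, every prime power dividing $k$ is at most $w$, so $k\mid L_w$. Hence $R(K\cap\mathcal B)=a/L_w$ with an integer $a\in[0,L_w(1+\log m)]$, and $R(K\cap\mathcal B)$ takes at most $e^{c_1w}(2+\log m)$ values. Since $R(K)=R(K\cap\mathcal A)+R(K\cap\mathcal B)$, we obtain $V(m)\le2^{|\mathcal A|}e^{c_1w}(2+\log m)$. The logarithm of the right side is $O(m\log_2m/\log m)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(3)]
Let $c=1/(16c_3)$, let $x$ be large in terms of $r$, and put $M=\lfloor M_1\rfloor$. We have
\begin{equation}\label{eq:logM}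
\log M_1=\log_2x+\log_3x-\log_4x+\log c ,
\end{equation}
so $\log M\ge\log_2x$ and $\log_2M\le2\log_3x$ for large $x$. Lemma~\ref{lem:values} gives
\begin{equation}\label{eq:V}
V(M)\le\exp\Bigl(c_3M_1\,\frac{2\log_3x}{\log_2x}\Bigr)=\exp(2cc_3\log x)=x^{1/8}.
\end{equation}
Let $n=mp\le x$ be $r$-possible with $m\le M$ and $p>\sqrt x$. By Lemma~\ref{lem:obstruction}, $p$ divides $L_Mv$ for some positive value $v=R(K)$ with $K\subset\{1,\dots,M\}$. For given $v$, the positive integer $L_Mv\le e^{c_2M}$ has at most $c_2M/\log\sqrt x\le2cc_2\log_2x/\log_3x\le\log x$ prime factors exceeding $\sqrt x$. So $p$ lies in a set of at most $x^{1/8}\log x$ primes, and there are at most $M_1x^{1/8}\log x=O(x^{1/4})$ pairs $(m,p)$.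
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
Distinct pairs $(m,p)$ with $mp\le x$ and $p>\sqrt x$ give distinct integers $mp$. By Theorem~\ref{thm:structure}(3), \eqref{eq:count} and \eqref{eq:logM},
\[
I_r(x)\ge\sum_{m\le M_1}\bigl(\pi(x/m)-\pi(\sqrt x)\bigr)-O(x^{1/4})=\frac x{\log x}\bigl(\log_2x+\log_3x-\log_4x+O(1)\bigr)
\]
for $x$ large in terms of $r$. Proposition~\ref{prop:upper} supplies the matching upper bound.
\end{proof}

\begin{remark}
The bound $Y(p)$ in Proposition~\ref{prop:cover} is sharp up to a power of $\log_3p$. If $S\subset\{1,\dots,M\}$ with $M<p$ represents all residue classes, then $p\le V(M)$, since sets $K$ with the same sum $R(K)$ represent the same class. By \eqref{eq:V} with $x=p$, this fails for $M=\lfloor c\log p\log_2p/\log_3p\rfloor$ and large $p$.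
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Dense Egyptian Fractions}, \texttt{https://personal.math.ubc.ca/\textasciitilde gerg/slides/Urbana-27March09.pdf}.

\end{thebibliography}
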